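# Arcs of cardinality $(q^2+1)(q+2)$ in $\mathrm{PG}(3,q)$ and ovoids

## Multisets and arcs in $\mathrm{PG}(3,q)$

Let $q$ be a prime power. The points, lines and planes of $\mathrm{PG}(3,q)$ are the subspaces of $\mathbb F_q^4$ of dimension $1,2,3$. We use the following counts all the time. There are $(q+1)(q^2+1)=q^3+q^2+q+1$ points and equally many planes. A plane has $q^2+q+1$ points and a line has $q+1$. A point lies on $q^2+q+1$ planes and a line lies on $q+1$ planes. Hence two distinct points lie on $q+1$ common planes, and three non-collinear points lie on exactly one.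

For a statement $A$ we write $[A]=1$ if $A$ is true and $[A]=0$ otherwise. For a set $X$ of points, $\chi_X$ is its indicator function; for a point $P$ we write $\chi_P$.

**Definition (multiset).** Let $\mathcal P$ be the set of points of $\mathrm{PG}(3,q)$. A multiset is a map $\mathcal K:\mathcal P\to\mathbb N_0$; the number $\mathcal K(P)$ is the multiplicity of $P$. For $\mathcal Q\subseteq\mathcal P$ put $\mathcal K(\mathcal Q)=\sum_{P\in\mathcal Q}\mathcal K(P)$. The number $\mathcal K(\mathcal P)$ is the cardinality of $\mathcal K$.

*Example.* For a line $\ell$, a plane $\pi$ and a plane $H$,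
$$\chi_\ell(H)=1+q[\ell\subset H],\qquad \chi_\pi(H)=q+1+q^2[H=\pi],$$
since a plane not containing $\ell$ meets it in one point, and two different planes share $q+1$ points.

**Definition (arc).** An $(n,w)$-arc is a multiset $\mathcal K$ with $\mathcal K(\mathcal P)=n$, with $\mathcal K(H)\le w$ for every plane $H$, and with $\mathcal K(H_0)=w$ for some plane $H_0$.

*Example.* The whole space, each point once, is a $(q^3+q^2+q+1,\;q^2+q+1)$-arc.

Two multisets are projectively equivalent if an invertible linear map of $\mathbb F_q^4$ carries one to the other. Uniqueness below always means uniqueness up to this equivalence.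

**Definition (ovoid).** A cap is a set of points, no three of them collinear. An ovoid of $\mathrm{PG}(3,q)$ is a cap with $q^2+1$ points.

*Example.* Let $f$ be an irreducible quadratic form in two variables over $\mathbb F_q$, and let $\mathcal O$ be the set of points satisfying $X_0X_1+f(X_2,X_3)=0$, an *elliptic quadric*. If $X_0=0$, then $f(X_2,X_3)=0$ forces $X_2=X_3=0$, which leaves the single point $(0,1,0,0)$. If $X_0=1$, then $X_1=-f(X_2,X_3)$, which gives $q^2$ points. So $|\mathcal O|=q^2+1$. On a line the form restricts to a binary quadratic form, which has at most two zeros unless it vanishes identically; so a line with three points of $\mathcal O$ lies entirely in $\mathcal O$. Such a line meets the plane $X_0=0$ in a point of $\mathcal O$, hence in $(0,1,0,0)$. It is not contained in $X_0=0$, where there is only one point of $\mathcal O$. So it consists of $(0,1,0,0)$ and points $(1,a+t,b,c)$ with $t\in\mathbb F_q$, of which only one satisfies the equation. This is a contradiction, so $\mathcal O$ is an ovoid.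

We use three textbook facts.

* (Barlotti 1955; Panella 1955.) For $q$ odd, every set of $q^2+1$ points of $\mathrm{PG}(3,q)$, no three collinear, is an elliptic quadric.
* Elliptic quadrics are all projectively equivalent, and every plane meets one in $1$ or $q+1$ points.
* For $q>2$, every plane meets an ovoid of $\mathrm{PG}(3,q)$ in $1$ or $q+1$ points.

**Definition (sum of an ovoid and the whole space).** This is the multiset $1+\chi_{\mathcal O}$, with multiplicity $2$ on the ovoid $\mathcal O$ and $1$ elsewhere.

*Example.* Let $q>2$. The cardinality is $q^3+q^2+q+1+q^2+1=q^3+2q^2+q+2$. By the third fact, a plane has multiplicity $q^2+q+1$ plus $1$ or $q+1$, that is, $q^2+q+2$ or $q^2+2q+2$. The larger value occurs, on any plane through two points of $\mathcal O$. So $1+\chi_{\mathcal O}$ is an $(n,w)$-arc with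
$$n=q^3+2q^2+q+2=(q^2+1)(q+2),\qquad w=q^2+2q+2.\tag{1}$$
From now on $n$ and $w$ have these values. Note $n\equiv w\equiv2\pmod q$.

## Griesmer codes and divisible weights

**Definition (Griesmer code).** An $[n,k,d]_q$ code is a $k$-dimensional subspace of $\mathbb F_q^n$ whose nonzero vectors have minimum weight $d$. The Griesmer bound says $n\ge\sum_{i=0}^{k-1}\lceil d/q^i\rceil$. A code with equality is a Griesmer code.

*Example.* Take one vector from each point of $\mathrm{PG}(3,q)$ as the columns of a $4\times(q^3+q^2+q+1)$ matrix. A nonzero combination $a$ of the rows vanishes exactly in the columns lying on the plane $a\cdot x=0$, so its weight is $q^3+q^2+q+1-(q^2+q+1)=q^3$. This is a $[q^3+q^2+q+1,4,q^3]_q$ code, and it meets the bound.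

The same construction turns an arc into a code: repeat the column of $P$ exactly $\mathcal K(P)$ times. The codeword belonging to a plane $H$ has weight $n-\mathcal K(H)$. We use one theorem about these codes.

**Ward's theorem** (*Divisibility of codes meeting the Griesmer bound*, J. Combin. Theory Ser. A 83 (1998) 79–93). If a linear code over $\mathbb F_p$, $p$ prime, meets the Griesmer bound and $p^e$ divides its minimum distance, then $p^e$ divides all its weights.

In the example with $q=p$, the minimum distance is $p^3$ and all nonzero weights equal $p^3$.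

## Is the ovoid construction the only one?

We have one arc with the parameters (1). The question is whether there are others. The paper "On A Class Of Griesmer Codes Related To Caps" (http://math.nsc.ru/conference/acct2010/landjev-rousseva.pdf) is the source of this problem. The following is quoted as known. In $\mathrm{PG}(3,4)$ there is exactly one $(102,26)$-arc, and in $\mathrm{PG}(3,5)$ exactly one $(182,37)$-arc; each is the sum of an ovoid and the whole space. In $\mathrm{PG}(3,3)$ there are two $(50,17)$-arcs: the sum of a cap and the whole space, and two copies of $\mathrm{PG}(3,3)$ minus two different planes $\pi_0,\pi_1$ minus a line skew to $\pi_0\cap\pi_1$.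

**Conjecture.** (At least) for every prime $p\ge5$ there is a unique arc with parameters $(p^3+2p^2+p+2,\;p^2+2p+2)$ in $\mathrm{PG}(3,p)$. It is obtained as the sum of an ovoid and the whole space.

We prove the conjecture, and two companions.

**Theorem A.** Let $p\ge5$ be prime. Every $(p^3+2p^2+p+2,\;p^2+2p+2)$-arc in $\mathrm{PG}(3,p)$ is the sum of an ovoid and the whole space. Such an arc exists and is unique up to projective equivalence.

**Theorem B.** Let $q\ge4$ be any prime power. An $(n,w)$-arc $\mathcal K$ in $\mathrm{PG}(3,q)$ satisfies $\mathcal K(H)\equiv n\pmod q$ for all planes $H$ if and only if it is the sum of an ovoid and the whole space.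

**Theorem C.** In $\mathrm{PG}(3,3)$ there are, up to projective equivalence, exactly three $(50,17)$-arcs: the two listed above, and
$$2-\chi_{\pi_0}-\chi_{\pi_1}+\chi_\ell-\chi_{L_1}-\chi_{L_2},$$
where $\ell=\pi_0\cap\pi_1$, and $L_1,L_2$ are skew lines meeting $\ell$ such that $\pi_0,\pi_1,\langle\ell,L_1\rangle,\langle\ell,L_2\rangle$ are the four planes through $\ell$.

Theorem C disagrees with the quoted count "two" for $p=3$. None of the quoted facts for $q=3,4,5$ is used below, and the third arc is verified directly at the end.

The primality of $p$ enters through one step only, which we do at once.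

**Step 1. Divisibility for $q=p$ prime.** The aim is: *every $(n,w)$-arc $\mathcal K$ in $\mathrm{PG}(3,p)$ satisfies $\mathcal K(H)\equiv n\pmod p$ for all planes $H$.* In the code of $\mathcal K$, each nonzero combination of rows has weight $n-\mathcal K(H)\ge n-w>0$. So the four rows are independent, and the code is an $[n,4,d]_p$ code with $d=n-w=p^3+p^2-p$. Now $d/p=p^2+p-1$, $\lceil d/p^2\rceil=\lceil p+1-1/p\rceil=p+1$ and $\lceil d/p^3\rceil=\lceil 1+1/p-1/p^2\rceil=2$, so
$$\sum_{i=0}^3\lceil d/p^i\rceil=(p^3+p^2-p)+(p^2+p-1)+(p+1)+2=p^3+2p^2+p+2=n .$$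
The code meets the Griesmer bound and $p\mid d$. By Ward's theorem $p$ divides every weight $n-\mathcal K(H)$.

So for the direction "arc implies ovoid" in Theorems A and B, and for Theorem C, we study $(n,w)$-arcs with $\mathcal K(H)\equiv n\pmod q$ for all $H$.

## The dual multiset of $q^2+1$ points

**Definition (dual space).** The points of the dual space are the planes of $\mathrm{PG}(3,q)$. A point $P$ becomes the dual plane consisting of all planes through $P$, and a line $\ell$ becomes the dual line consisting of the $q+1$ planes through $\ell$. The dual space is again a $\mathrm{PG}(3,q)$, and incidences are preserved (with inclusions reversed).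

*Example.* Two planes $\pi_0,\pi_1$ are two dual points. The dual line joining them corresponds to $\ell=\pi_0\cap\pi_1$, and for $q=3$ its four points are the four planes through $\ell$.

The congruence says that $\mathcal K(H)$ falls short of $w$ by a multiple of $q$. We record this multiple:
$$M(H)=\frac{w-\mathcal K(H)}q\in\mathbb N_0,\tag{2}$$
a multiset on the points of the dual space.

*Example.* For $\mathcal K=1+\chi_{\mathcal O}$ the plane multiplicities are $w$ and $w-q$, so $M(H)=1$ if $H$ meets $\mathcal O$ in one point and $M(H)=0$ if it meets $\mathcal O$ in $q+1$ points.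

**Proposition 1.** Via $\mathcal K\mapsto M$, the $(n,w)$-arcs with $\mathcal K(H)\equiv n\pmod q$ for all planes $H$ correspond bijectively, compatibly with projective equivalence, to the multisets $M$ in the dual space such that
$$M\ \text{has cardinality}\ q^2+1\ \text{and every plane has multiplicity}\ 1,\ q+1\ \text{or}\ 2q+1.\tag{3}$$
The dual plane of the point $P$ has multiplicity $1+q(2-\mathcal K(P))$; in particular $\mathcal K(P)\le2$.

**Step 2. Proof of Proposition 1.** First we compute the cardinality of $M$. Each point lies on $q^2+q+1$ planes, so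
$$\sum_HM(H)=\tfrac1q\big[(q+1)(q^2+1)w-(q^2+q+1)n\big]=\tfrac{q^2+1}q\big[(q+1)(q^2+2q+2)-(q^2+q+1)(q+2)\big].$$
The two products are $q^3+3q^2+4q+2$ and $q^3+3q^2+3q+2$; the difference is $q$, so the total is $q^2+1$.

Next we find the multiplicity of the dual plane of a point $P$. Another point lies on $q+1$ of the planes through $P$, so $\sum_{H\ni P}\mathcal K(H)=q^2\mathcal K(P)+(q+1)n$, and
$$\sum_{H\ni P}M(H)=\tfrac1q\big[(q^2+q+1)w-(q+1)n-q^2\mathcal K(P)\big].$$
Here $(q^2+q+1)w=q^4+3q^3+5q^2+4q+2$ and $(q+1)n=q^4+3q^3+3q^2+3q+2$, with difference $2q^2+q$. So the sum is $2q+1-q\mathcal K(P)=1+q(2-\mathcal K(P))$. It is non-negative, hence $\mathcal K(P)\le2$, and the three values in (3) are those for $\mathcal K(P)=2,1,0$.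

Finally we go back. Let $M$ satisfy (3). For each dual plane $H$ put $F(H)=(M(H)-1)/q\in\{0,1,2\}$, and let the point corresponding to $H$ have multiplicity $\mathcal K=2-F(H)\in\{0,1,2\}$. For a dual point $Q$, $\sum_{H\ni Q}M(H)=q^2M(Q)+(q+1)(q^2+1)$, so
$$\sum_{H\ni Q}F(H)=\tfrac1q\big[q^2M(Q)+(q+1)(q^2+1)-(q^2+q+1)\big]=q^2+qM(Q).$$
The plane corresponding to $Q$ therefore has $\mathcal K$-multiplicity $2(q^2+q+1)-q^2-qM(Q)=w-qM(Q)\le w$. Equality occurs, because $M$ has at most $q^2+1$ points of positive multiplicity and so $M(Q)=0$ for some $Q$. Also $\sum_HM(H)=(q^2+q+1)(q^2+1)$ gives $\sum_HF(H)=\frac1q(q^2+1)\big[(q^2+q+1)-(q+1)\big]=q(q^2+1)$, so $\mathcal K$ has cardinality $2(q+1)(q^2+1)-q(q^2+1)=n$. Thus $\mathcal K$ is an $(n,w)$-arc with the congruence. The formula $w-qM(Q)$ shows that its dual multiset is $M$, and the formula $1+q(2-\mathcal K(P))$ shows that starting from $\mathcal K$ we return to $\mathcal K$. Every projectivity of the space induces one of the dual space and conversely, so equivalence is respected. $\square$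

From here on we work in the dual space and call its points and planes simply points and planes. **Theorem A will follow once we know that $M$ has no point of multiplicity $\ge2$**, at least for $q\geq 4$.

## A family that survives only for $q=3$

We try to build a multiset (3) with multiple points. Take points $P_1,\dots,P_{q-1}$ and a line $L'$, and put
$$M=q\chi_{P_1}+\dots+q\chi_{P_{q-1}}+\chi_{L'} .$$
The cardinality is $q(q-1)+q+1=q^2+1$, as it should be. For a plane $H$,
$$M(H)=1+q\big(\#\{i:P_i\in H\}+[L'\subset H]\big).$$
So (3) asks that the bracket never exceed $2$.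

For $q=3$ there are two points $P_1,P_2$. The bracket is at most $2$ as soon as $L'$ is skew to $P_1P_2$, since then no plane contains $P_1,P_2$ and $L'$. So this is a genuine solution. Its arc is $\mathcal K=2-F=2-\chi_{\pi_0}-\chi_{\pi_1}-\chi_L$, the second arc quoted for $\mathrm{PG}(3,3)$. Its plane multiplicities are
$$\mathcal K(E)=26-4-4-1-9[E=\pi_0]-9[E=\pi_1]-3[L\subset E]\in\{17,8,14\},$$
all congruent to $2$ modulo $3$. It is not an ovoid plus the space, because it has points of multiplicity $0$ (those of $\pi_0\cap\pi_1$). So $q\ge4$ cannot be weakened in Theorem B.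

For $q\ge4$ there are at least three points $P_i$. Three points lie in a common plane, the bracket is $\ge3$ there, and the construction fails. In terms of $\mathcal K=2-\sum\chi_{\pi_i}-\chi_L$: cardinality and plane sums are correct, but a common point of three planes gets a negative multiplicity. A proof must therefore use $q\ge4$ and the bound $F\le 2$.

## Moments of the plane multiplicities, and the double points

From now on $q\ge3$ and $M$ satisfies (3). Write $m_P=M(P)$, $N=q^2+1$, $S=\sum_Pm_P^2$, $C=\sum_Pm_P^3$. Let $t_i$ be the number of points of multiplicity $i$, and let $T=\{P:m_P\ge2\}$. Points of multiplicity $1,2,3$ are called simple, double, triple. The support is $\{P:m_P\ge1\}$. For a plane $H$ let $F(H)=(M(H)-1)/q\in\{0,1,2\}$. A *2-plane* is a plane with $F=2$, that is, with $M(H)=2q+1$; their number is $a_2$. Sums over $H$ run over all $(q+1)N$ planes.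

The first thing to try is the classical one: compute the moments of $M(H)$ and look for a contradiction.

**Step 3. First and second moments.** They express $a_2$ by the multiplicities. Counting planes on one point and on two points,
$$\sum_HM(H)=(q^2+q+1)N,\qquad\sum_HM(H)^2=(q^2+q+1)S+(q+1)(N^2-S)=(q+1)N^2+q^2S .$$
We already found $\sum F=qN$. From $q^2F^2=M^2-2M+1$,
$$q^2\sum F^2=q^2S+N\big[(q+1)(q^2+1)-2(q^2+q+1)+(q+1)\big]=q^2S+N(q^3-q^2).$$
Hence, as $a_2=\frac12\sum F(F-1)$ and $N=\sum m_P$,
$$\sum F=qN,\qquad\sum F^2=(q-1)N+S,\qquad 2a_2=S-N=\sum_Pm_P(m_P-1).\tag{4}$$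
So multiple points force 2-planes, in the right number. This is no contradiction.

**Step 4. Third moment.** It brings in collinear triples, and a sign. Let
$$W=\sum m_Pm_Qm_R\quad\text{over ordered triples of pairwise distinct collinear points.}$$
For $F\in\{0,1,2\}$ we have $F^3=3F^2-2F$, and this is where $F\le2$ is used. So $\sum F^3=3(q-1)N+3S-2qN=(q-3)N+3S$, and
$$\begin{aligned}\sum M(H)^3&=\sum(1+qF)^3=(q+1)N+3q\cdot qN+3q^2\big[(q-1)N+S\big]+q^3\big[(q-3)N+3S\big]\\&=(q^4+q+1)N+3q^2(q+1)S.\end{aligned}$$
Now count ordered triples of points. The number of planes on a triple is $1$, $q+1$ or $q^2+q+1$ according as the triple spans a plane, a line or a point. Triples spanning a point have total weight $C$. Triples spanning a line either consist of three distinct points (weight $W$) or have exactly two equal entries (weight $3(NS-C)$, since $\sum_{P\ne Q}m_P^2m_Q=NS-C$). So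
$$\sum M(H)^3=N^3+q\big(3NS-3C+W\big)+(q^2+q)C .$$
Equate the two expressions, using $N^3=N(q^4+2q^2+1)$. Then
$$qW=N(q-2q^2)+S\big(3q^3+3q^2-3q^3-3q\big)+C\big(3q-q^2-q\big),$$
that is, $W=3(q-1)S-(2q-1)N-(q-2)C$. Since
$$m(m-1)\big(2q-1-(q-2)m\big)=-(2q-1)m+3(q-1)m^2-(q-2)m^3 ,$$
we get
$$W=\sum_{P\in T}m_P(m_P-1)\big(2q-1-(q-2)m_P\big).\tag{5}$$

By definition $W\ge0$. Let us see how far this carries. For $m\ge3$ the last factor in (5) is at most $2q-1-3(q-2)=5-q$. So for $q\ge7$ every point of multiplicity $\ge3$ makes a negative contribution, and $T$ cannot be non-empty *unless it contains double points*. But for $m=2$ the factor is $2q-1-2(q-2)=3$: each double point contributes $+6$, whatever $q$ is. Nothing so far bounds $t_2$, so the three moments stop exactly here.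

To get past double points we count locally, through one multiple point $P$. This will give two things at once: an upper bound for $S$ at each multiple point, and an exact value for the share of $P$ in $W$. The shares of the points of $T$ add up to at most $W$, and this yields a lower bound for $S$. For double points the two bounds differ by $3$ only.

## Counting through a multiple point

For a point $P$ let
$$D_P=\sum m_Qm_R\quad\text{over ordered pairs }(Q,R),\ Q\ne R,\ Q,R\ne P,\ P,Q,R\text{ collinear}.$$
Then $D_P\ge0$; $D_P$ is even, because $(Q,R)$ and $(R,Q)$ contribute equally; and $W=\sum_Pm_PD_P$. For instance, $D_P=0$ says that every line through $P$ has at most one further support point. And $D_P=2$ says that exactly one unordered pair $\{Q,R\}$ of support points is collinear with $P$, with $m_Qm_R=1$, so that both are simple.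

The lever is that a plane through a multiple point cannot have multiplicity $1$. So it has multiplicity $q+1$ or $2q+1$: two values only.

**Step 5. The number $x_P$ of 2-planes through $P\in T$.** Let $m=m_P\ge2$. A point $\ne P$ lies on $q+1$ planes through $P$, so $\sum_{H\ni P}(M(H)-m)=(q+1)(N-m)$. The left side is $(q^2+q+1)(q+1-m)+qx_P$. Hence
$$qx_P=(q+1)(q^2+1-m)-(q^2+q+1)(q+1-m)=mq^2-q(q+1),$$
$$x_P=(m-1)q-1.\tag{6}$$

**Step 6. The value of $D_P$ for $P\in T$.** Here we use the second moment through $P$. For a line $\ell\ni P$ put $N_\ell=M(\ell)-m$. Points $Q,R\ne P$ lie together with $P$ on $q+1$ planes if $P,Q,R$ are on one line (this includes $Q=R$), and on one plane otherwise. So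
$$\sum_{H\ni P}(M(H)-m)^2=(N-m)^2+q\sum_{\ell\ni P}N_\ell^2 .$$
Put $r=q+1-m$. Then $N-m=q^2-q+r$, and by (6) $x_P=(q-r)q-1=q^2-rq-1$. The left side is
$$(q^2+q+1-x_P)r^2+x_P(r+q)^2=(q^2+q+1)r^2+(q^2-rq-1)(q^2+2rq).$$
Subtract $(q^2-q+r)^2$ and collect powers of $r$:

* $r^2$: $\;(q^2+q+1)-2q^2-1=-q(q-1)$;
* $r^1$: $\;2q^3-q^3-2q-2(q^2-q)=q\cdot q(q-2)$;
* $r^0$: $\;q^4-q^2-(q^2-q)^2=q\cdot2q(q-1)$.

Dividing by $q$,
$$\sum_{\ell\ni P}N_\ell^2=2q(q-1)+rq(q-2)-r^2(q-1).$$
Now substitute $r=q+1-m$. The terms free of $m$ are $2q^2-2q+(q^3-q^2-2q)-(q^3+q^2-q-1)=-3q+1$. The coefficient of $m$ is $-(q^2-2q)+2(q^2-1)=q^2+2q-2$. The coefficient of $m^2$ is $-(q-1)$. So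
$$\sum_{\ell\ni P}N_\ell^2=mq^2-(m^2-2m+3)q+(m-1)^2 .$$
On the other hand, expanding the squares, $\sum_\ell N_\ell^2=\sum_{Q\ne P}m_Q^2+D_P=S-m^2+D_P$. Therefore
$$D_P=B(m_P)-S,\qquad B(m)=mq^2-(m^2-2m+3)q+2m^2-2m+1\qquad(P\in T).\tag{7}$$
Since $D_P\ge0$, we have $S\le B(m_P)$ for every $P\in T$.

**Step 7. Balancing the local values against $W$.** The aim is a lower bound on $S$. Since $D_P\ge0$ for simple points, $\sum_{P\in T}m_PD_P\le W$. Insert (7) and (5):
$$\sum_{P\in T}m_P\big(L(m_P)-S\big)\le0,\qquad L(m)=B(m)-(m-1)\big(2q-1-(q-2)m\big).$$
We have $(m-1)(2q-1-(q-2)m)=-(q-2)m^2+3(q-1)m-(2q-1)$ and $B(m)=-(q-2)m^2+(q^2+2q-2)m-3q+1$. The squares cancel, and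
$$\sum_{P\in T}m_P\big(L(m_P)-S\big)\le0,\qquad L(m)=m(q^2-q+1)-q .\tag{8}$$

**Step 8. Lines meeting $T$.** We also need to know how many 2-planes lie on such a line. Let $\ell$ be a line meeting $T$, let $y=M(\ell)$, and let $e$ be the number of 2-planes on $\ell$. All planes on $\ell$ have multiplicity $q+1$ or $2q+1$, and they partition the points off $\ell$. So $(q+1)(q+1-y)+qe=q^2+1-y$, that is, $qe=qy-2q$ and
$$e=y-2.\tag{9}$$
In particular, *every line that meets $T$ and lies in a 2-plane has multiplicity at least $3$.*

For double points, $B(2)=2q^2-3q+5$ and $L(2)=2q^2-3q+2=B(2)-3$. This gap of $3$ is the narrow window announced above.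

## The structure forced by a double point

**Lemma 2 ($q\ge3$).** If there is a double point, then $T$ consists of double points only, $D_P=0$ for all $P\in T$, and $2t_2=q^2-3q+4$. Moreover every 2-plane containing a double point contains exactly $q-1$ double points and $3$ simple points.

**Step 9. No point of multiplicity $\ge3$ beside a double point.** By (7), $S\le B(2)=L(2)+3$. So for every $m$
$$L(m)-S\ge L(m)-L(2)-3=(m-2)(q^2-q+1)-3 .$$
This is $\ge-3$ for $m=2$ and $\ge q^2-q-2>0$ for $m\ge3$. Suppose some point has multiplicity $\ge3$. In (8) the double points contribute at least $-6t_2$, this point contributes at least $3(q^2-q-2)$, and any other point of multiplicity $\geq 3$ contributes a positive amount. So $6t_2\ge3(q^2-q-2)$, that is, $2t_2\ge q^2-q-2$. But by (4)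
$$2t_2+6\le\sum_Pm_P(m_P-1)=S-N\le B(2)-N=q^2-3q+4 ,$$
so $2t_2\le q^2-3q-2<q^2-q-2$, a contradiction. So all points of $T$ are double, and $S=N+2t_2$.

**Step 10. Only two values of $D_P$ remain.** Now (8) reads $2t_2(L(2)-S)\le0$, so $S\ge L(2)$. Hence $D_P=B(2)-S\in[0,3]$ for every $P\in T$. It is even, so it is $0$ or $2$, with the same value for all $P\in T$. Also $x_P=q-1$ by (6), and $a_2=t_2$ by (4).

**Step 11. Excluding $D_P=2$.** The aim is to find more 2-planes than there are. Suppose $D_P=2$ for all $P\in T$. Then $2t_2=S-N=B(2)-2-N=q^2-3q+2=(q-1)(q-2)$. For each double $P$ there is exactly one line $g_P$ through $P$ with two further support points, both simple; all other lines through $P$ have at most one further support point. As $M(g_P)=2+1+1=4$, the line $g_P$ lies in exactly two 2-planes, by (9).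

Let $H$ be a 2-plane through a double point $P$. By (9), each of the $q+1$ lines of $H$ through $P$ has multiplicity $\ge3$, so it has a further support point. Hence $H$ has $1+(q+1)+[g_P\subset H]$ support points. Let $H$ have $d$ double and $s$ simple points. Then $2d+s=2q+1$ and $d+s=q+2+[g_P\subset H]$, so
$$d=q-2\ \text{ if } g_P\subset H,\qquad d=q-1\ \text{ if } g_P\not\subset H .$$
Let $u$ and $v$ be the numbers of 2-planes with exactly $q-2$ and exactly $q-1$ double points. Note $q-2\ge1$, so all these planes contain double points. Each double $P$ lies on two 2-planes of the first kind (those on $g_P$) and on $x_P-2=q-3$ of the second kind. Counting incident pairs,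
$$u(q-2)=2t_2=(q-1)(q-2),\qquad v(q-1)=(q-3)t_2=\tfrac12(q-3)(q-1)(q-2).$$
So $u=q-1$, $v=\frac12(q-2)(q-3)$, and
$$u+v=\tfrac12\big(q^2-3q+4\big)=t_2+1>a_2 .$$
This is a contradiction.

**Step 12. The case $D_P=0$.** It remains to read off the structure. Now $2t_2=B(2)-N=q^2-3q+4$. Let $H$ be a 2-plane through a double point $P$. Each of the $q+1$ lines of $H$ through $P$ has at least one further support point by (9), and at most one because $D_P=0$. So $d+s=q+2$ and $2d+s=2q+1$, which gives $d=q-1$ and $s=3$. $\square$

## No multiple points for $q\ge4$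

**Proposition 3.** If $q\ge4$, then $m_P\le1$ for all $P$.

Suppose $T\ne\emptyset$.

**Step 13. There is a double point.** We look at the double points from a simple point and obtain a divisibility condition. By Lemma 2, the number of simple points is $N-2t_2=q^2+1-(q^2-3q+4)=3q-3>0$. Fix a simple point $Q$. For each double $P$ we have $D_P=0$, so the line $PQ$ has no further support point and has multiplicity exactly $3$. By (9) it lies in exactly one 2-plane. So there are exactly $t_2$ pairs $(P,H)$ with $P$ double and $H$ a 2-plane containing $P$ and $Q$. But by Lemma 2 each 2-plane through $Q$ that contains a double point contains exactly $q-1$ of them. Hence $(q-1)\mid t_2$. Since $2t_2=q^2-3q+4=(q-1)(q-2)+2$, it follows that $(q-1)\mid2$, so $q\le3$, a contradiction.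

**Step 14. All points of $T$ have multiplicity $\ge3$.** This is the situation where the third moment already helps; we use $W\ge0$ in (5).

*The case $q\ge7$.* Every term of (5) is negative, since its last factor is at most $5-q<0$. So $W<0$, a contradiction.

*The case $q=5$.* The last factor is $9-3m$, which is $0$ for $m=3$ and negative for $m\ge4$. So all points of $T$ are triple and $W=0$. As $W=\sum m_PD_P$ with non-negative terms, $D_P=0$ on $T$. By (7), $S=B(3)=75-30+13=58$. But $S=N+6t_3=26+6t_3$, and $32$ is not divisible by $6$, a contradiction.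

*The case $q=4$.* Here $N=17$, and the last factor is $7-2m$, which is $1$ for $m=3$ and negative for $m\ge4$. So there is a triple point, as otherwise $W<0$. Hence $S\le B(3)=48-24+13=37$. Further $L(m)=13m-4$, so $L(3)=35$ and $L(m)\ge48$ for $m\ge4$.

Suppose some point has $m\ge4$. Then it contributes at least $4(48-37)=44$ to (8), and other such points contribute positively, so $44\le3t_3(S-35)\le6t_3$ and $t_3\ge8$. But $17+6t_3+12\le S\le37$ gives $t_3\le1$, a contradiction.

So $T$ consists of triple points and $S=17+6t_3$. By (8), $S\ge35$. From $35\le17+6t_3\le37$ we get $t_3=3$, $S=35$, and by (7) $D_P=37-35=2$ for $P\in T$. Now (5) gives $W=3\cdot3\cdot2\cdot1=18$, while $\sum_{P\in T}m_PD_P=3\cdot3\cdot2=18$. So nothing is left for the simple points: $D_Q=0$ for every simple $Q$. But $D_P=2$ means that $P\in T$ is collinear with two simple points $Q,R$, and then $D_Q\ge2m_Pm_R=6$, a contradiction.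

The prime powers $q\ge4$ are $4$, $5$ and those $\ge7$, so all cases are covered. $\square$

## From $M$ back to ovoids: Theorems B and A

**Step 15. Theorem B, "only if".** Let $q\ge4$ and let $\mathcal K$ be an $(n,w)$-arc with $\mathcal K(H)\equiv n\pmod q$ for all $H$. Let $M$ be its dual multiset. By Proposition 3 all multiplicities of $M$ are $0$ or $1$, so $a_2=0$ by (4). So no dual plane has multiplicity $2q+1$, and by Proposition 1 $\mathcal K(P)\in\{1,2\}$ for all points $P$. Hence $\mathcal K=1+\chi_{\mathcal O}$ with $|\mathcal O|=n-(q^3+q^2+q+1)=q^2+1$. A plane $H$ meets $\mathcal O$ in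
$$\mathcal K(H)-(q^2+q+1)=w-qM(H)-(q^2+q+1)=q+1-qM(H)\in\{1,q+1\}$$
points. It remains to see that no three points of $\mathcal O$ are collinear. If a line meets $\mathcal O$ in $y\ge2$ points, then all its $q+1$ planes contain exactly $q+1$ points of $\mathcal O$. So $(q+1)(q+1-y)+y=q^2+1$, that is, $qy=2q$ and $y=2$. So $\mathcal O$ is an ovoid.

**Step 16. Theorem B, "if".** We saw after the definition of $1+\chi_{\mathcal O}$ that it is an $(n,w)$-arc with plane multiplicities $q^2+q+2$ and $q^2+2q+2$. Both are congruent to $2\equiv n$ modulo $q$. This proves Theorem B.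

**Step 17. Theorem A.** Let $p\ge5$ be prime. By Step 1 the congruence holds for every $(n,w)$-arc in $\mathrm{PG}(3,p)$, so by Theorem B every such arc is $1+\chi_{\mathcal O}$ with $\mathcal O$ an ovoid. As $p$ is odd, $\mathcal O$ is an elliptic quadric (Barlotti, Panella). Elliptic quadrics exist, they give arcs, and they are all projectively equivalent. So the arc exists and is unique. This proves Theorem A, and the conjecture is true. $\blacksquare$

## The three $(50,17)$-arcs of $\mathrm{PG}(3,3)$

Now $q=3$, $n=50$, $w=17$. By Step 1 the congruence holds for every $(50,17)$-arc, so by Proposition 1 we must find all multisets $M$ of $N=10$ points with plane multiplicities in $\{1,4,7\}$. Everything up to and including Lemma 2 is available. Here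
$$L(m)=7m-3,\qquad B(m)=-m^2+13m-8,\qquad B(2),B(3),B(4),B(5)=14,22,28,32,$$
and $S=10+\sum_{P\in T}m_P(m_P-1)$.

**Step 18. $T=\emptyset$.** This gives the first arc. The argument of Step 15 used only that $M$ has no multiple points, so $\mathcal K=1+\chi_{\mathcal O}$ with $\mathcal O$ a cap of $10$ points, hence an elliptic quadric. Conversely $1+\chi_{\mathcal O}$ is a $(50,17)$-arc, unique up to equivalence.

**Step 19. There is a double point.** This will give the third arc. By Lemma 2, $2t_2=9-9+4=4$, so $T=\{P,Q\}$ with two double points, $D_P=D_Q=0$, and there are $10-4=6$ simple points. By (4) and (6), $a_2=2$ and $x_P=x_Q=2$. So both 2-planes $H_1,H_2$ contain $P$ and $Q$, hence the line $g=PQ=H_1\cap H_2$. As $D_P=0$, the line $g$ contains no simple point. By Lemma 2, each $H_i$ contains three simple points, all off $g$; together these are all six.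

*The three simple points of $H_i$.* In $H_i$ each of the three lines $\ne g$ through $P$ has multiplicity $\ge3$ by (9), so it contains a simple point; three lines and three points off $g$ mean exactly one each. The same holds for $Q$. Take affine coordinates on $H_i\setminus g$ such that $P$ and $Q$ are the directions of the two axes. Then the three points form the graph of a permutation of $\mathbb F_3$. There are six permutations of $\mathbb F_3$, and there are six maps $x\mapsto ax+b$ with $a\ne0$, all of them permutations. So every permutation is of this form, and the three points are the affine part of a line. That is, they are $G_i\setminus\{R_i\}$ for a line $G_i\subset H_i$ with $R_i=G_i\cap g$; as $a\ne0$, $R_i\ne P,Q$.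

*The two lines are skew.* Suppose $R_1=R_2$. Then $G_1,G_2$ span a plane. It does not contain $g$, since otherwise it would equal both $\langle g,G_1\rangle=H_1$ and $\langle g,G_2\rangle=H_2$. So it meets $g$ in $R_1$ only, contains neither $P$ nor $Q$, and has multiplicity $6\notin\{1,4,7\}$, a contradiction. So $R_1\ne R_2$, and $\{R_1,R_2\}=g\setminus\{P,Q\}$. A common point of $G_1$ and $G_2$ would lie in $H_1\cap H_2=g$ and would force $R_1=R_2$, so $G_1,G_2$ are skew.

*Uniqueness.* Choose $e_1,e_2$ with $P=\langle e_1\rangle$, $Q=\langle e_2\rangle$, scaled so that $R_1=\langle e_1+e_2\rangle$. Then $R_2=\langle e_1-e_2\rangle$ is the fourth point of $g$. Choose $\langle e_3\rangle\in G_1\setminus\{R_1\}$ and $\langle e_4\rangle\in G_2\setminus\{R_2\}$. As $H_1=\langle e_1,e_2,e_3\rangle$ and $e_4\notin H_1$, this is a basis, and in it the whole configuration is determined. So it is unique up to equivalence.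

*The arc.* As functions,
$$M=3\chi_P+3\chi_Q+\chi_{G_1}+\chi_{G_2}-\chi_g$$
(check: $3-1=2$ at $P$ and $Q$, $1-1=0$ at $R_1,R_2$, and $1$ at the six simple points). Since a line contributes $1+3[\,\cdot\subset H]$ to a plane $H$,
$$F(H)=[P\in H]+[Q\in H]+[G_1\subset H]+[G_2\subset H]-[g\subset H].$$
Dualize. The points $P,Q$ become planes $\pi_0,\pi_1$, and $g$ becomes $\ell=\pi_0\cap\pi_1$. The skew lines $G_1,G_2$ meeting $g$ become skew lines $L_1,L_2$ meeting $\ell$, and the points $R_i=G_i\cap g$ become the planes $\langle\ell,L_i\rangle$. The four points $P,Q,R_1,R_2$ of $g$ become the four planes through $\ell$. So $\mathcal K=2-F$ is the third arc of Theorem C.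

**Step 20. Direct check that the third multiset is a $(50,17)$-arc.** Let
$$\mathcal K=2-\chi_{\pi_0}-\chi_{\pi_1}+\chi_\ell-\chi_{L_1}-\chi_{L_2}$$
as in Theorem C. Such a configuration exists: take $P,Q,G_1,G_2$ defined from a basis as above, and dualize. The cardinality is $80-13-13+4-4-4=50$.

*Non-negativity.* On $\ell$ the value is $2-1-1+1=1$, lowered to $0$ at the two points $L_i\cap\ell$, which are distinct because $L_1,L_2$ are skew. The line $L_i$ lies in the plane $\langle\ell,L_i\rangle\ne\pi_j$, so it meets $\pi_j$ only on $\ell$; hence on $(\pi_0\cup\pi_1)\setminus\ell$ the value is $1$. Elsewhere it is $2-[\,\cdot\in L_1\cup L_2]\ge1$.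

*Planes.* With $\chi_\pi(E)=4+9[E=\pi]$ and $\chi_L(E)=1+3[L\subset E]$ for a line $L$, the constant is $26-4-4+1-1-1=17$, and
$$\mathcal K(E)=17-9[E=\pi_0]-9[E=\pi_1]+3[\ell\subset E]-3[L_1\subset E]-3[L_2\subset E].$$
If $\ell\not\subset E$, then $\mathcal K(E)\le17$. If $\ell\subset E$, then $E$ is one of $\pi_0,\pi_1,\langle\ell,L_1\rangle,\langle\ell,L_2\rangle$, so the $+3$ is offset by $-9$ or $-3$, and again $\mathcal K(E)\le17$. For $E=\langle\ell,L_1\rangle$ the value is $17+3-3=17$.

So $\mathcal K$ is a $(50,17)$-arc, and it has exactly two points of multiplicity $0$.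

**Step 21. No double point, but a triple point.** This will give the second arc. By (7), $S\le B(3)=22$. Suppose $t_3=1$. A further point with $m\ge4$ would give $S\ge10+6+12=28$, so there is none and $S=16<18=L(3)$; then the single term of (8) is positive, a contradiction. So $t_3\ge2$ and $S\ge22$. Hence $t_3=2$, $S=22$, there are no other multiple points, $D_P=D_Q=0$ on $T=\{P,Q\}$, and there are $10-6=4$ simple points. None of them is on $PQ$, since $D_P=0$.

The line $PQ$ has multiplicity $6$, so by (9) all four planes on it are 2-planes. By (6), $x_P=2\cdot3-1=5$, so there is exactly one further 2-plane $\pi_P\ni P$, and $Q\notin\pi_P$. It has multiplicity $7=3+4$, so it contains all four simple points. Similarly there is a 2-plane $\pi_Q\ni Q$ with $P\notin\pi_Q$ that contains all four simple points. As $P\in\pi_P\setminus\pi_Q$, the planes differ, so the simple points lie on the line $L'=\pi_P\cap\pi_Q$ and are its four points. No simple point is on $PQ$, so $L'$ is skew to $PQ$, and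
$$M=3\chi_P+3\chi_Q+\chi_{L'}.$$
This is unique up to equivalence: take $P,Q$ and two points of $L'$ as basis points. It is the family member checked earlier for $q=3$: its plane multiplicities are in $\{1,4,7\}$, $F(H)=[P\in H]+[Q\in H]+[L'\subset H]$, and $\mathcal K=2-\chi_{\pi_0}-\chi_{\pi_1}-\chi_L$ with $L$ skew to $\pi_0\cap\pi_1$. By Proposition 1 it is a $(50,17)$-arc.

**Step 22. All points of $T$ have multiplicity $\ge4$.** We show that this is impossible. If $S<L(4)=25$, all terms of (8) would be positive; so $S\ge25$.

If some $m=4$, then $S\le B(4)=28$, so $S-10=12t_4+20t_5+30t_6+\cdots$ lies in $[15,18]$ with $t_4\ge1$. But this sum is $12$ if $t_4=1$ and $T$ has no other point, and at least $24$ otherwise, a contradiction.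

If all $m\ge5$, the last factor in (5) is $5-m\le0$. Since $W\ge0$, all points of $T$ have $m=5$. Then $S=10+20t_5\le B(5)=32$ gives $t_5=1$ and $S=30$, while (8) gives $S\ge L(5)=32$, a contradiction.

**Step 23. The three arcs are pairwise inequivalent.** We count points of multiplicity $0$. The sum of the cap and the space has none. The third arc has two, by Step 20. For $2-\chi_{\pi_0}-\chi_{\pi_1}-\chi_L$ with $L$ skew to $\ell=\pi_0\cap\pi_1$, the value is $0$ at the four points of $\ell$ and at the two points $L\cap\pi_0$, $L\cap\pi_1$, which are off $\ell$ and distinct, and it is positive elsewhere: six points. The numbers $0,2,6$ are different. Steps 18, 19, 21 and 22 cover all cases, so Theorem C is proved. $\blacksquare$
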